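# Proving that a function is close to a permutation costs $\sqrt n$ bits

## Proof length against queries

**Theorem 1 (lower bound).** Let $0<\varepsilon<1$, and let $V_N$ be a MAP verifier for Perm on $[N]$ with proximity parameter $\varepsilon$, proof length at most $p\ge 0$ bits, and at most $q\ge 1$ symbol queries. Then
$$q>\tfrac14\sqrt{(1-\varepsilon)N}\qquad\text{or}\qquad (p+1)\,q>\tfrac1{12}(1-\varepsilon)N .$$

**Corollary 2 (total number of bits).** Let $0<\varepsilon<1$. For every $N\ge2$ with $\lceil\log_2N\rceil\le(1-\varepsilon)N/12$, every MAP for Perm with proximity parameter $\varepsilon$ satisfies $c(n)\ge\frac14\sqrt{(1-\varepsilon)n}-1$. In particular, with $\varepsilon_0=1/2$, every MAP with $\varepsilon\in(0,\varepsilon_0]$ has complexity $\Omega(\sqrt n)$, with an absolute constant.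

In plain words: someone hands us a large table $f(1),\dots,f(N)$ and claims that it is a permutation. We may look up a few entries, and we are also given a short written proof, which we do not trust. We must accept true permutations (when the proof is right) and reject tables that are far from every permutation (whatever the proof says). How many bits must we look at in total, counting the proof and the entries we read?

Without a proof, the cost is known to be about $\sqrt n$, where $n$ is the bit-length of the table. It is also known that for a suitable constant proximity parameter every verifier with a proof must see $\tilde\Omega(n^{1/4})$ bits. Problem 6.1 of "An Exponential Separation Between MA and AM Proofs of Proximity" (https://eccc.weizmann.ac.il/report/2018/083/revision/1/download) asks whether the truth is $\tilde\Omega(\sqrt n)$. Made precise: is there a constant $\varepsilon_0>0$ such that for every constant $\varepsilon\in(0,\varepsilon_0]$, every MAP for Perm with proximity parameter $\varepsilon$ has complexity $\tilde\Omega(\sqrt n)$ for all sufficiently large $n$? The constants hidden in $\tilde\Omega$ may depend on $\varepsilon$. Corollary 2 says yes, for any $\varepsilon_0<1$, and with no polylogarithmic loss.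

Theorem 1 is finer than its corollary. It says that below the threshold $\frac14\sqrt{(1-\varepsilon)N}$ for queries, the proof must be so long that $(p+1)q$ is of order $N$. Near the end we shall see a protocol that meets this trade-off up to a logarithmic factor (Theorem 3).

## Inputs, distance and verifiers

Let $[N]=\{1,\dots,N\}$. An input is a function $f:[N]\to[N]$, seen as the string $(f(1),\dots,f(N))$. Each symbol takes
$$L=\lceil\log_2N\rceil$$
bits, so the input has $n=NL=\Theta(N\log N)$ bits. Distance is measured in symbols: the relative distance between $f$ and $g$ is $|\{i:f(i)\ne g(i)\}|/N$. A function is $\varepsilon$-far from a property if its relative distance to every member of the property with the same domain is greater than $\varepsilon$. Perm is the property consisting, for every $N$, of all bijections $[N]\to[N]$.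

**Definition (MAP).** An MA-proof of proximity for Perm with proximity parameter $\varepsilon>0$ is a family of probabilistic verifiers $V_N$, one for each $N$. The verifier $V_N$ sees a proof string $w$ in full, and has oracle access to $f$: a query $i$ returns the symbol $f(i)$ and counts as $L$ bits. The string $w$ may depend on $f$ only, so in particular not on the verifier's coins. Two conditions hold.

- Completeness: if $f$ is a permutation, there is a $w$ such that $V_N^f(w)$ accepts with probability at least $2/3$.
- Soundness: if $f$ is $\varepsilon$-far from Perm, then for every $w$, $V_N^f(w)$ rejects with probability at least $2/3$.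

The complexity $c(n)$ is the total number of bits that the verifier observes on inputs of bit-length $n$: the proof length $|w|$ plus the bits read through queries. The notations $\tilde\Omega,\tilde O,\tilde\Theta$ hide factors polylogarithmic in $n$. Asymptotic statements are for all sufficiently large $N$, with constants that may depend on $\varepsilon$.

In Theorem 1, $p$ is an upper bound on the proof length in bits, so there are fewer than $2^{p+1}$ possible proofs, and $q$ is an upper bound on the number of symbol queries over all $w$, $f$ and coins. The verifier may be adaptive and computationally unbounded. We may assume that it never repeats a query, since it can remember the answer.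

For example, the proof could be the whole table of a permutation $g$, which takes $NL$ bits. The verifier checks that $w$ describes a permutation $g$ and then compares $f$ with $g$ at $\lceil\ln 3/\varepsilon\rceil$ independent random points. If $f$ is $\varepsilon$-far, it differs from $g$ on more than $\varepsilon N$ points, so it survives with probability at most $(1-\varepsilon)^{\lceil\ln3/\varepsilon\rceil}\le 1/3$. This uses very few queries and a very long proof.

Throughout, write $a=1-\varepsilon$ and $(M)_j=M(M-1)\cdots(M-j+1)$, with $(M)_0=1$.

**Lemma A (distance to Perm).** For $f:[N]\to[N]$, the relative distance from $f$ to the nearest permutation is exactly $1-|\mathrm{im} f|/N$. Hence $f$ is $\varepsilon$-far from Perm if and only if $|\mathrm{im} f|<(1-\varepsilon)N=aN$.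

Proof. If $g$ is a bijection, then on the set where $f=g$ the function $f$ is injective, so this set has size at most $|\mathrm{im} f|$. Hence the distance is at least $1-|\mathrm{im} f|/N$. Conversely, keep $f$ on one preimage of each image point. This is an injective partial map with $|\mathrm{im} f|$ entries. It extends to a bijection, because equally many points are left over in the domain and in the range. That bijection agrees with $f$ on at least $|\mathrm{im} f|$ points. $\blacksquare$

For instance, on $[4]$ let $f=(2,3,1,1)$. Its image is $\{1,2,3\}$, so the distance is $1/4$. The recipe keeps $f(1),f(2),f(3)$ and sends $4$ to the missing value $4$, which gives the permutation $(2,3,1,4)$.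

So "far" means "small image", and the only certificate of failure that queries can reveal is a collision $f(x)=f(x')$ with $x\neq x'$.

## From the trade-off to $\sqrt n$ bits

Corollary 2 follows from Theorem 1 by arithmetic, so we do this first.

**Proof of Corollary 2.** Let $c=c(n)$. All proofs have at most $c$ bits, and at most $c/L$ symbols are queried. We assume $L\le aN/12$.

Suppose first that $c<L$. Then no query is ever made. The maximal proof length $p$ is an integer below $L$, so $p+1\le L$. Apply Theorem 1 with this $p$ and with the upper bound $q=1$. The second alternative says $p+1>aN/12$, which contradicts $p+1\le L\le aN/12$. The first says $1>\frac14\sqrt{aN}$, that is, $aN<16$. But $L\ge1$ gives $aN\ge12L\ge12$, so $N\ge aN\ge 12$, so $L\ge4$, and then $aN\ge12L\ge48$. So neither alternative is possible, and the case $c<L$ does not occur.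

Suppose now that $c\ge L$. Apply Theorem 1 with $p=\lfloor c\rfloor$ and $q=\lfloor c/L\rfloor\ge1$. If the first alternative holds, then
$$c\ge qL>\tfrac14L\sqrt{aN}=\tfrac14\sqrt{a\,n\,L}\ge\tfrac14\sqrt{an}.$$
If the second holds, then $(c+1)\frac cL>\frac{aN}{12}$, so $(c+1)^2>\frac{aNL}{12}=\frac{an}{12}$, and
$$c>\sqrt{an/12}-1\ge\tfrac14\sqrt{an}-1,$$
because $1/\sqrt{12}>1/4$. In both cases $c\ge\frac14\sqrt{an}-1$.

If $\varepsilon\le\frac12$, then $a\ge\frac12$. The hypothesis holds as soon as $L\le N/24$, that is, for all large $N$, and we get $c(n)\ge\frac14\sqrt{n/2}-1$. $\blacksquare$

For any fixed $\varepsilon<1$ the condition $L\le aN/12$ also holds for all large $N$. So every $\varepsilon_0<1$ works in the question. Since Perm has a tester of complexity $\tilde O(\sqrt n)$, the MAP complexity of Perm is $\tilde\Theta(\sqrt n)$ for every constant $\varepsilon\in(0,1)$.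

## The birthday bound, with no proof at all

Let us try $p=0$. The only proof string is the empty one, so the verifier is an ordinary tester: it accepts every permutation with probability at least $2/3$. We want $\varepsilon$-far functions that look like a random permutation to $q$ queries. Take functions with a small random range.

**Lemma B (functions with random small range).** Let $|X|=|Y|=M$, let $m\le M$, and let $q\ge1$ be an integer with $q^2\le m/4$. Draw a set $Z\subseteq Y$ uniformly among the sets of size $m$. Then let $f(x)$, $x\in X$, be independent and uniform in $Z$. For every injective partial map $\tau$ from $X$ to $Y$ with $j\le q$ entries,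
$$\Pr_f[f\supseteq\tau]=\frac{(m)_j}{(M)_j\,m^j}\ge\frac{7/8}{(M)_j}.\tag{1}$$

Proof. Note that $j\le q\le q^2\le m$. For $f\supseteq\tau$ we need first that the $j$ distinct values of $\tau$ lie in $Z$. This has probability $\binom{M-j}{m-j}/\binom Mm=(m)_j/(M)_j$. Given such a $Z$, each of the $j$ points takes its prescribed value with probability $1/m$, independently. This gives the equality. Next, for $x_i\in[0,1]$ we have $\prod(1-x_i)\ge1-\sum x_i$ (induction on the number of factors), so
$$\frac{(m)_j}{m^j}=\prod_{i=0}^{j-1}\Bigl(1-\frac im\Bigr)\ge1-\frac{j(j-1)}{2m}\ge1-\frac{q^2}{2m}\ge\frac78.\qquad\blacksquare$$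

Compare with a uniform bijection $\pi:X\to Y$, for which $\Pr[\pi\supseteq\tau]=1/(M)_j$ exactly. So the random $f$ shows any given collision-free transcript almost as often as a random bijection does.

Now let a proofless verifier make $q\le\frac14\sqrt{aN}$ queries. Since $q\ge1$, we have $aN\ge16$. Take $X=Y=[N]$ and $m=\lceil aN/4\rceil$. Then $q^2\le aN/16\le m/4$, and $m\le aN/4+1<aN$, so $f$ is always $\varepsilon$-far by Lemma A. Fix the coins. The verifier is then a decision tree of depth at most $q$, and each leaf records the answers to at most $q$ distinct queries. A leaf that a permutation can reach records an injective partial map $\tau$, and by (1) the random $f$ reaches it with probability at least $\frac78$ of that for a uniform permutation $\pi$. Summing over accepting leaves and averaging over coins, $f$ is accepted with probability at least $\frac78\cdot\frac23=\frac7{12}>\frac13$. This contradicts soundness. So $q>\frac14\sqrt{aN}$.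

The opposite extreme, no queries and a long proof, is immediate for $0<\varepsilon\leq 1-2/N$: if $w$ is accepted for some permutation with probability at least $2/3$, then, since the verifier never looks at the input, it is accepted with the same probability for a constant function, whose distance to Perm is $1-1/N>\varepsilon$.

The scale $\sqrt N$ is right for testers. We shall need this known fact once, for Corollary 4, and here is a short proof of it.

**A tester with $O_\varepsilon(\sqrt N)$ queries.** Let $s=\lceil\sqrt{16N/\varepsilon}\,\rceil$, and let $N$ be so large that $96/\varepsilon\le s\le\varepsilon N/4$. Query two batches of $s$ independent uniform points each, and reject if and only if there are two distinct queried points with equal values. Permutations are always accepted. Let $f$ be $\varepsilon$-far, and let $k_y=|f^{-1}(y)|$. Inside each fibre choose $\lfloor k_y/2\rfloor$ disjoint pairs. In total this gives at least $\sum_{y\in\mathrm{im} f}\frac{k_y-1}2=\frac{N-|\mathrm{im} f|}2>\frac{\varepsilon N}2$ disjoint colliding pairs. Call one point of each pair the first and the other the second, and let $A$ be the set of first points. Given the past, each sample of the first batch hits a point of $A$ not hit before with probability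 at least $(|A|-s)/N\ge\varepsilon/4$. So the number $h$ of distinct points of $A$ that are hit is stochastically at least a binomial variable with parameters $s$ and $\varepsilon/4$. By Chebyshev, $h<\varepsilon s/8$ has probability at most $\frac{\varepsilon s/4}{(\varepsilon s/8)^2}=\frac{16}{\varepsilon s}\le\frac16$. If $h\ge\varepsilon s/8$, the second batch misses all $h$ partners with probability at most $(1-h/N)^s\le e^{-\varepsilon s^2/(8N)}\le e^{-2}<\frac16$. So $f$ is accepted with probability at most $\frac13$.

## Amplification reaches only the exponent $1/4$

Now let there be a proof of at most $p$ bits. There are fewer than $2^{p+1}$ proofs, and each permutation has one that is accepted with probability at least $2/3$. So some single $w$ serves a set $S$ of at least $2^{-(p+1)}N!$ permutations. Fix that $w$. It is natural to repeat the birthday argument, with uniform $\pi$ replaced by uniform $\pi\in S$. All we know about $S$ is its density, so the direct bound is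
$$\Pr_{\pi\in S}[\pi\supseteq\tau]\le\frac{(N-j)!}{|S|}\le\frac{2^{p+1}}{(N)_j}.$$
The comparison of leaves then loses a factor $2^{p+1}$. For $p=1$ we would only conclude that $f$ is accepted with probability at least $\frac78\cdot\frac14\cdot\frac23=\frac7{48}$, which does not contradict soundness.

The sensible repair is to make the error so small that a factor $2^{p+1}$ does not matter. Run the verifier $r=18(p+3)$ times independently, with the same $w$, and accept if more than half of the runs accept. By Hoeffding's inequality, on $\pi\in S$ the new verifier accepts with probability at least $1-e^{-r/18}\ge\frac12$. On an $\varepsilon$-far $f$ it accepts with probability at most $e^{-r/18}=e^{-(p+3)}<2^{-(p+3)}$. It makes at most $rq$ queries. Take $m=\lceil aN/4\rceil$ with, say, $aN\ge16$, and suppose that $(rq)^2\le m/4$. A uniform permutation lies in $S$ with probability at least $2^{-(p+1)}$, so it is accepted with probability at least $\frac12\,2^{-(p+1)}$. By Lemma B with $rq$ in place of $q$, the random far $f$ is then accepted with probability at least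
$$\tfrac78\cdot\tfrac12\cdot2^{-(p+1)}=\tfrac74\cdot2^{-(p+3)}>2^{-(p+3)},$$
a contradiction. So $rq>\frac12\sqrt m\ge\frac14\sqrt{aN}$, that is,
$$(p+3)\,q>\tfrac1{72}\sqrt{aN}.$$

This is a correct bound, but it only forces $\max(p+3,q)$ to be of order $N^{1/4}$. The point where it stops is clear. Amplification multiplies the number of queries by about $p$, and the birthday bound is then applied to all $pq$ queries together, so $pq$ is compared with $\sqrt N$. To reach Theorem 1, the birthday bound must be applied to the original $q$ queries, and the effect of the proof must be paid for elsewhere, in a place where the budget is $N$ and not $\sqrt N$.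

## What a short proof can and cannot reveal

To see where the proof should be paid for, look at some sets $S$. Say that an injective partial map $\rho$ is a restriction, and measure the density of $S$ below $\rho$:
$$S_\rho=\{\pi\in S:\pi\supseteq\rho\},\qquad\mu_\rho=\frac{|S_\rho|}{(N-|\rho|)!}\in[0,1],$$
where $|\rho|$ is the number of entries of $\rho$. The denominator counts all permutations that extend $\rho$.

First let $S=\{\pi:\pi(1)=1\}$, with density $\mu_\emptyset=1/N$. With the corresponding $w$ a verifier can query the point $1$ and reject unless the answer is $1$. All of $S$ passes, while the random $f$ of Lemma B on $[N]$ has $f(1)=1$ with probability only $\frac mN\cdot\frac1m=\frac1N$. So the loss in the naive comparison can be real for this $f$. The cure is equally clear: use far functions with $f(1)=1$. After setting $\rho=\{1\mapsto1\}$ we have $\mu_\rho=1$, so nothing further is known.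

Now let $S$ be the set of even permutations, with density $1/2$. For every $\rho$ with at most $N-2$ entries, exactly half of the extensions are even, so $\mu_\rho=\frac12$. A few queries cannot see the parity, and no entry should be fixed.

These examples suggest the following. Fix (plant) in $f$ those entries that the proof reveals, and use the birthday argument on the rest. Planted entries cost nothing in the birthday bound. They only add to the image of $f$, which has a budget of $aN$. An entry is worth planting when it raises the density by a definite factor. Since the density begins at $2^{-(p+1)}$ or more and can never exceed $1$, not too many entries are worth planting.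

Which factor? If no restriction by $j$ more entries raises the density by more than $e^{\delta j}$, then for transcripts of at most $q$ queries the loss is at most $e^{\delta q}$. So $\delta=\frac1{4q}$ gives a loss of at most $e^{1/4}$, a constant. The number of planted entries is then at most $(p+1)(\ln2)/\delta=O((p+1)q)$. This is the product $(p+1)q$, and it is compared with the budget $aN$ for the image.

A single maximization does the planting: choose $\rho$ to maximize $\mu_\rho e^{-\delta|\rho|}$. In the first example (for $N\ge3$ and $\delta\le\frac14$) the maximizer is $\{1\mapsto1\}$, with score $e^{-\delta}\ge e^{-1/4}>0.77$. Indeed the empty restriction scores $\frac1N$. Restrictions that contain $1\mapsto1$ have density $1$ and score $e^{-\delta|\rho|}$. Restrictions that use neither the point $1$ nor the value $1$ have density $\frac1{N-|\rho|}$, so they score at most $\frac12$ if $|\rho|\le N-2$, and $e^{-\delta(N-1)}<e^{-\delta}$ if $|\rho|=N-1$. All others have density $0$. In the parity example the empty restriction, with score $\frac12$, is the maximizer if $\delta(N-1)>\ln 2$.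

## Proof of Theorem 1

Suppose, for contradiction, that
$$q\le\tfrac14\sqrt{aN}\qquad\text{and}\qquad(p+1)\,q\le\tfrac{aN}{12}.\tag{2}$$
Since $(p+1)q\ge1$, the second inequality gives $aN\ge12$.

**Step 1: one proof that serves many permutations.** This step removes the proof from the picture. For each permutation choose a proof accepted with probability at least $2/3$. There are fewer than $2^{p+1}$ proofs, so by pigeonhole there is a $w$ such that
$$S=\{\pi\text{ a permutation}:\Pr[V_N^\pi(w)\text{ accepts}]\ge2/3\}$$
satisfies $|S|\ge2^{-(p+1)}N!$. Fix this $w$.

**Step 2: a maximal restriction.** This step finds the entries to plant, bounds their number, and shows that below them $S$ looks nearly uniform to $q$ queries. Put $\delta=\frac1{4q}$. There are finitely many restrictions (injective partial maps from $[N]$ to $[N]$, including the empty one), so we can choose $\rho$ maximizing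
$$\mu_\rho\,e^{-\delta|\rho|}.$$
Let $k=|\rho|$, $M=N-k$, $X=[N]\setminus\mathrm{dom}\,\rho$ and $Y=[N]\setminus\mathrm{im}\,\rho$. Since $\rho$ is injective, $|X|=|Y|=M$.

Compare with the empty restriction, whose density is $\mu_\emptyset=|S|/N!\ge2^{-(p+1)}$:
$$\mu_\rho e^{-\delta k}\ge\mu_\emptyset\ge2^{-(p+1)},\qquad\text{so}\qquad1\ge\mu_\rho\ge2^{-(p+1)}e^{\delta k}.$$
Hence $\mu_\rho>0$, so $S_\rho\ne\emptyset$. Taking logarithms in $e^{\delta k}\le2^{p+1}$ and using (2),
$$k\le\frac{(p+1)\ln2}{\delta}=4\ln2\,(p+1)\,q\le\frac{4\ln2}{12}\,aN<\frac{aN}4,\tag{3}$$
because $\frac{4\ln 2}{12}<0.232$.

Now let $\tau$ be an injective partial map from $X$ to $Y$ with $j$ entries. Then $\rho\cup\tau$ is again an injective partial map, with $k+j$ entries, so by maximality $\mu_{\rho\cup\tau}e^{-\delta(k+j)}\le\mu_\rho e^{-\delta k}$, that is, $\mu_{\rho\cup\tau}\le e^{\delta j}\mu_\rho$. Since $|S_{\rho\cup\tau}|=\mu_{\rho\cup\tau}(M-j)!$ and $|S_\rho|=\mu_\rho M!$, for uniform $\pi\in S_\rho$ we get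
$$\Pr_{\pi\in S_\rho}[\pi\supseteq\tau]=\frac{|S_{\rho\cup\tau}|}{|S_\rho|}=\frac{\mu_{\rho\cup\tau}}{\mu_\rho}\cdot\frac{(M-j)!}{M!}\le\frac{e^{\delta j}}{(M)_j}.\tag{4}$$
This is only an upper bound, and some $\tau$ may have probability $0$. That does no harm, because we shall only need that $f$ shows each transcript at least almost as often as $\pi$ does.

**Step 3: far functions with the planted entries.** This step builds the random inputs that will fool the verifier. Let $m=\lceil aN/4\rceil$. Since $aN\ge12$, we have $aN/4+1\le aN/2$, so
$$\frac{aN}4\le m\le\frac{aN}2.$$
By (3), $M=N-k>N-\frac{aN}4\ge\frac{3N}4>\frac N2\ge m$. So we can draw $Z\subseteq Y$ uniformly with $|Z|=m$. Let $f=\rho$ on $\mathrm{dom}\,\rho$, and let the values $f(x)$, $x\in X$, be independent and uniform in $Z$. Always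
$$|\mathrm{im} f|\le k+m<\frac{aN}4+\frac{aN}2=\frac34aN<aN,$$
so by Lemma A every $f$ in the support is $\varepsilon$-far from Perm.

By (2), $q^2\le\frac{aN}{16}\le\frac m4$. So Lemma B applies to the restriction of $f$ to $X$, and for every injective partial map $\tau$ from $X$ to $Y$ with $j\le q$ entries,
$$\Pr_f[f\supseteq\tau]\ge\frac{7/8}{(M)_j}.\tag{5}$$

**Step 4: comparing transcripts.** This step shows that the verifier, with proof $w$, accepts the random far $f$ too often. Fix the verifier's coins. With $w$ also fixed, $V_N$ is a deterministic decision tree of depth at most $q$: each inner node names a query, the edges below it are the possible answers, and each leaf accepts or rejects. An input reaches a leaf $\ell$ if and only if it agrees with all answers on the path to $\ell$.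

Let $\ell$ be an accepting leaf that a uniform $\pi\in S_\rho$ reaches with positive probability. Every such $\pi$ extends $\rho$, so the answers on the path at positions in $\mathrm{dom}\,\rho$ are those of $\rho$. The remaining positions lie in $X$. Since $\pi$ is injective and already takes the values $\mathrm{im}\,\rho$ on $\mathrm{dom}\,\rho$, the answers there are distinct elements of $Y$. So the remaining answers form an injective partial map $\tau$ from $X$ to $Y$ with $j\le q$ entries. Both $\pi\in S_\rho$ and our $f$ agree with $\rho$ on $\mathrm{dom}\,\rho$. Hence $\pi$ reaches $\ell$ if and only if $\pi\supseteq\tau$, and $f$ reaches $\ell$ if and only if $f\supseteq\tau$. Since $\delta j\le\delta q=\frac14$, (5) and (4) give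
$$\Pr_f[\ell]\ge\frac78\cdot\frac1{(M)_j}\ge\frac78\,e^{-\delta j}\Pr_{\pi\in S_\rho}[\ell]\ge\frac78\,e^{-1/4}\Pr_{\pi\in S_\rho}[\ell].$$
For accepting leaves that $\pi\in S_\rho$ never reaches, the outer inequality is trivial. Different leaves are disjoint events, so we may sum over all accepting leaves. Then we average over the coins. Every $\pi\in S_\rho\subseteq S$ is accepted with probability at least $2/3$, so
$$\Pr_{f,\,\text{coins}}[V_N^f(w)\text{ accepts}]\ge\frac78\,e^{-1/4}\cdot\frac23>0.45>\frac13.$$
So some fixed $f$ in the support is accepted with proof $w$ with probability greater than $\frac13$. This $f$ is $\varepsilon$-far, which contradicts soundness. $\blacksquare$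

The two hypotheses in (2) were used in separate places. The bound on $q$ feeds the birthday estimate (5). The bound on $(p+1)q$ limits the number of planted entries in (3), whose only role is to keep the image small.

As a consequence, short proofs do not help. Suppose that $p\le\frac{\sqrt a}6\sqrt N$ and $N\ge36/a$. Then $p+1\le\frac13\sqrt{aN}$, so $q\le\frac14\sqrt{aN}$ would give $(p+1)q\le\frac{aN}{12}$, against Theorem 1. Hence $q>\frac14\sqrt{aN}$, as for testers with no proof.

## Walking along cycles: a matching protocol

The trade-off of Theorem 1 is close to the truth.

**Theorem 3 (matching trade-off).** For all $N\ge2$, integers $1\le T\le N$ and $0<\varepsilon<1$, there is a MAP for Perm with perfect completeness, proof length at most $\frac{4N}T\lceil\log_2N\rceil$ bits, and at most $2T\lceil\ln3/\varepsilon\rceil$ symbol queries.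

By Lemma A, it is enough to check that a random $y\in[N]$ has a preimage, a few times over. A proof that lists preimages of all points would be long. The classical cycle-walking idea for inverting a permutation with advice helps here: on a cycle, the preimage of $y$ is found by walking forward from any earlier point of the cycle, so it is enough to store marks at spacing $T$.

**Step 1: the honest proof.** This step describes the proof string for a permutation $\pi$ and counts its bits. On each cycle of length $\ell>T$ pick a point $v$ and mark
$$v,\ \pi^T(v),\ \pi^{2T}(v),\ \dots,\ \pi^{(\lceil\ell/T\rceil-1)T}(v).$$
These are distinct, since $(\lceil\ell/T\rceil-1)T<\ell$. Consecutive marks are $T$ apart, except that the distance from the last one around to $v$ is $\ell-(\lceil\ell/T\rceil-1)T$, which lies between $1$ and $T$. The number of marks on the cycle is $\lceil\ell/T\rceil\le\frac\ell T+1\le\frac{2\ell}T$, because $\ell>T$. So there are at most $\frac{2N}T$ marks in total. Cycles of length at most $T$ get no marks. The proof lists for every mark $z$ the pair $(z,b(z))$, where $b(z)$ is the previous mark on the cycle. This takes at most $\frac{2N}T\cdot2\lceil\log_2N\rceil$ bits.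

**Step 2: the verifier.** This step says how the proof is used. The verifier rejects if the proof is not a list of at most $\frac{2N}T$ pairs in $[N]^2$ with distinct first coordinates. From now on a "mark" is a first coordinate in the list, and $b$ is defined by the list. The verifier runs $K=\lceil\ln3/\varepsilon\rceil$ independent trials and accepts if and only if all succeed. Each trial picks $y\in[N]$ uniformly and has two walks.

1. Walk $y_0=y$, $y_{s+1}=f(y_s)$. Before each query, if $y_s$ is a mark, set $z=y_s$ and go to the second walk. If a query returns $y$, the trial succeeds. After $T$ queries without success, go to the second walk with $z=y_T$ if $y_T$ is a mark, and otherwise the trial fails.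
2. Walk $u_0=b(z)$, $u_{i+1}=f(u_i)$ for at most $T$ queries. The trial succeeds if some query returns $y$, and fails otherwise.

Each trial makes at most $2T$ queries, so there are at most $2TK$ in total.

For an example, let $N=10$, $T=3$, and let $\pi$ consist of the cycles $1\to2\to3\to4\to5\to6\to7\to1$ and $8\to9\to10\to8$. With $v=1$ the marks are $1,4,7$, and the proof lists $(1,7),(4,1),(7,4)$. For $y=2$, the first walk queries $2$ and $3$ and arrives at the mark $4$. Then the second walk starts at $b(4)=1$, and its first query returns $2$. For $y=1$, which is itself a mark, the second walk starts at once at $b(1)=7$, and its first query returns $1$. For $y=9$, the first walk gives $10$, $8$, $9$ and succeeds.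

**Step 3: completeness.** This step shows that with the honest proof a permutation is accepted with probability $1$. If $y$ is on a cycle of length at most $T$, that cycle has no marks, and the first walk returns to $y$ within $T$ queries. Otherwise let $z$ be the first mark at or after $y$ on its cycle. Then $y=\pi^t(b(z))$ and $z=\pi^g(b(z))$ with $1\le t\le g\le T$. The first walk reaches $z$ after $g-t\le T-1$ queries, and the second walk reaches $y$ at its $t$-th query, where $1\le t\le T$. So every trial succeeds.

**Step 4: soundness.** This step shows that no proof can save a far function. Let the proof be arbitrary. A trial succeeds only if some query is answered by $y$, so only if $y\in\mathrm{im} f$. If $f$ is $\varepsilon$-far, Lemma A says that this has probability less than $1-\varepsilon$. So all $K$ trials succeed with probability at most $(1-\varepsilon)^K\le e^{-\varepsilon K}\le\frac13$. $\blacksquare$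

For constant $\varepsilon$ and $2\lceil\ln3/\varepsilon\rceil\le q\le\frac14\sqrt{aN}$, take $T=\lfloor q/(2\lceil\ln3/\varepsilon\rceil)\rfloor$ in Theorem 3. The proof length is then $O_\varepsilon(N\log N/q)$. By Theorem 1 it must be more than $\frac{aN}{12q}-1$. So in this range the necessary proof length is $\tilde\Theta(N/q)$, which is at least $\tilde\Omega(\sqrt N)$.

## The possible pairs of exponents

**Corollary 4 (classification).** Fix a constant $\varepsilon\in(0,1)$ and $\alpha,\beta\in[0,1]$. A MAP for Perm with proof length $N^{\alpha+o(1)}$ and $N^{\beta+o(1)}$ queries exists if and only if $\beta\ge\frac12$ or $\alpha+\beta\ge1$.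

The exponents are read as upper bounds on the resources.

**Proof of Corollary 4.** For existence, suppose first that $\beta\ge\frac12$. The tester above uses no proof and $O_\varepsilon(\sqrt N)\le N^{1/2+o(1)}$ queries. Suppose next that $\alpha+\beta\ge1$. Use Theorem 3 with $T=\lceil N^\beta\rceil$, which lies between $1$ and $N$. The proof length is $O(N^{1-\beta}\log N)=N^{1-\beta+o(1)}$ with $1-\beta\le\alpha$, and the number of queries is $O_\varepsilon(N^\beta)$.

For impossibility, suppose that $\beta<\frac12$ and $\alpha+\beta<1$. If a MAP had these exponents, we could choose bounds $p$ on the proof length and $q\ge1$ on the number of queries with $q\le N^{\beta+o(1)}<\frac14\sqrt{aN}$ and $(p+1)q\le N^{\alpha+\beta+o(1)}<\frac{aN}{12}$ for large $N$. This contradicts Theorem 1. $\blacksquare$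

## The factor $\sqrt{\log n}$ between the bounds

For constant $\varepsilon\in(0,1)$, Corollary 2 gives $c(n)\ge\Omega(\sqrt n)$ for the optimal complexity. In the other direction, take $T=\lceil\sqrt N\rceil$ in Theorem 3. The proof has $O(\sqrt N\log N)$ bits, and the $O_\varepsilon(\sqrt N)$ queries cost another $O_\varepsilon(\sqrt N\log N)$ bits. Since $n=NL$ with $L=\Theta(\log n)$, we have $\sqrt N\log N=\Theta(\sqrt{n\log n})$. So
$$\Omega(\sqrt n)\le c(n)\le O(\sqrt{n\log n}).$$
The arguments here do not determine the remaining factor $\sqrt{\log n}$. It does not affect the question as posed, which allows polylogarithmic factors.
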